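# Supporting pairs and the path-connectedness of the numerical range on a Banach space

## 1. The theorem: $V(T)$ and the set $\Pi$ of supporting pairs are path-connected

Let $\mathcal X\neq\{0\}$ be a complex Banach space with dual $\mathcal X^*$, and let $\mathcal L(\mathcal X)$ be the algebra of bounded linear operators on it. Put
$$\Pi=\{(x,g)\in\mathcal X\times\mathcal X^*:\ \|g\|=g(x)=\|x\|=1\},\qquad V(T)=\{g(Tx):(x,g)\in\Pi\}\subset\mathbb C .$$
The set $V(T)$ is the (spatial) numerical range of $T\in\mathcal L(\mathcal X)$.

**Theorem 1.** For every complex Banach space $\mathcal X\ne\{0\}$ and every $T\in\mathcal L(\mathcal X)$, the numerical range $V(T)$ is path-connected. In fact $\Pi$ itself is path-connected in the norm $\times$ norm topology.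

A pair $(x,g)\in\Pi$ is a point of the unit sphere together with a norm-one functional that attains its norm there, in other words a supporting hyperplane of the unit ball at $x$. I call such pairs *supporting pairs*; by the Hahn–Banach theorem each unit vector $x$ belongs to at least one.

In a Hilbert space $V(T)$ is convex. In a general Banach space it need not be; Section 2 has an explicit example. It is always connected, because $\Pi$ is connected in the topology given by the norm topology on $\mathcal X$ and the weak* topology on $\mathcal X^*$, and $(x,g)\mapsto g(Tx)$ is continuous for that topology. A connected plane set need not be path-connected (take the graph of $\sin(1/t)$, $t>0$, with its limit segment), so this gives no paths. The question is whether $V(T)$ always has them; it is posed in "Generalization Of Expansive Operators" (http://files.ele-math.com/articles/mia-27-12.pdf).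

Theorem 1 says more than was asked, in two ways. The paths are already found upstairs in $\Pi$, independently of $T$. And they are continuous in the norm $\times$ norm topology, which is finer than norm $\times$ weak*, so that both $x_t$ and $g_t$ move norm-continuously.

Complex scalars play no role until the last line, so we work over the reals. For a real Banach space $X\neq\{0\}$ put $H=X\times X^*$ with the norm $|(x,g)|=\max(\|x\|,\|g\|)$, and
$$\Pi_X=\{(x,g)\in H:\ \|g\|=g(x)=\|x\|=1\}.$$
From here on all topologies are norm topologies.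

**Theorem 2.** If $\dim_{\mathbb R}X\ge2$, then $\Pi_X$ is path-connected in the norm $\times$ norm topology.

Sections 3 to 8 prove Theorems 1 and 2. Section 9 states and proves a strengthening, Theorem 10, which identifies the homotopy type of $\Pi_X$ and gives local paths with an explicit size bound.

## 2. Supporting pairs in $\mathbb R$, in Hilbert space and in $\ell_1^2$

Take $X=\mathbb R$. Then $\Pi_X=\{(1,1),(-1,-1)\}$ has two points, so the hypothesis $\dim_{\mathbb R}X\ge2$ in Theorem 2 cannot be dropped. Any proof must use it somewhere.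

Take $X$ a real Hilbert space and identify $X^*=X$. If $\langle x,g\rangle=1=\|x\|=\|g\|$, then $\|x-g\|^2=1+1-2=0$, so $g=x$. Thus $\Pi_X=\{(x,x):\|x\|=1\}$ is a copy of the unit sphere, and it is path-connected when $\dim X\ge2$.

Take $X=\ell_1^2$, that is, $\mathbb R^2$ with $\|x\|=|x_1|+|x_2|$ and dual norm $\|g\|=\max(|g_1|,|g_2|)$. Since $g_1x_1+g_2x_2\le|x_1|+|x_2|$ when $\|g\|\le 1$, equality means $g_i=\operatorname{sgn}x_i$ whenever $x_i\ne0$. So on an open edge of the diamond $g$ is a single sign vector, while at a vertex such as $x=(1,0)$ every $g=(1,s)$ with $|s|\le1$ is allowed. The set $\Pi_X$ is a closed loop with eight sides: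
$$\big((1,0),(1,-1)\big)\to\big((1,0),(1,1)\big)\to\big((0,1),(1,1)\big)\to\big((0,1),(-1,1)\big)\to\cdots$$
On four of the sides $g$ stands still and $x$ travels along an edge; on the other four $x$ waits at a vertex and $g$ turns.

Finally, a numerical range that is not convex. On complex $\ell_1^2$ let $T=\begin{pmatrix}-2&1\\1&2\end{pmatrix}$. At $x=(e^{i\alpha},0)$ the functionals are $g=(e^{-i\alpha},s)$ with $|s|\le1$, and $g(Tx)=-2+se^{i\alpha}$; these values fill the closed unit disc about $-2$. Likewise $x=(0,e^{i\beta})$ gives the closed unit disc about $2$. If $x=(re^{i\alpha},(1-r)e^{i\beta})$ with $0<r<1$, then $g=(e^{-i\alpha},e^{-i\beta})$, and with $\theta=e^{i(\alpha-\beta)}$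
$$g(Tx)=r(-2+\theta)+(1-r)(2+\bar\theta).$$
So $V(T)$ consists of two discs and the segments from $-2+\theta$ to $2+\bar\theta$, $|\theta|=1$. It is visibly path-connected. It contains $-2+i$ and $2+i$, but not their midpoint $i$. Indeed, the discs miss the imaginary axis. For $\theta=e^{i\omega}$ a point of a segment has real part $2-4r+\cos\omega$ and imaginary part $(2r-1)\sin\omega$. If the real part is $0$, then $2r-1=\frac12\cos\omega$, so the imaginary part is $\frac14\sin2\omega\le\frac14$.

## 3. $\Pi_X$ as a normalized subdifferential graph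

We recall the language of convex analysis. Let $\varphi:X\to(-\infty,\infty]$ be *proper* (not identically $\infty$), convex and lower semicontinuous (lsc).

**Definition (conjugate and subdifferentials).** The conjugate of $\varphi$ is $\varphi^*(g)=\sup_{x}\{g(x)-\varphi(x)\}$ for $g\in X^*$. For $\varepsilon\ge0$ and $\varphi(x)<\infty$,
$$\partial_\varepsilon\varphi(x)=\{g\in X^*:\ \varphi(y)\ge\varphi(x)+g(y-x)-\varepsilon\ \text{ for all }y\in X\},\qquad \partial\varphi=\partial_0\varphi,$$
and $\partial_\varepsilon\varphi(x)=\emptyset$ if $\varphi(x)=\infty$.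

The function $\varphi^*$ is convex and lsc as a supremum of continuous affine functions of $g$; it never takes the value $-\infty$ because $\varphi$ is finite somewhere; and it is finite somewhere because a proper convex lsc function has a continuous affine minorant. So $\varphi^*$ is proper.

**Definition (Fenchel gap).** For $q=(x,g)\in H$,
$$e(q)=\varphi(x)+\varphi^*(g)-g(x)\in[0,\infty]. \tag{1}$$

Here $e\ge0$ by the definition of $\varphi^*$. Rewriting the inequality that defines $\partial_\varepsilon\varphi(x)$ as $g(y)-\varphi(y)\le g(x)-\varphi(x)+\varepsilon$ and taking the supremum over $y$, we get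
$$g\in\partial_\varepsilon\varphi(x)\iff e(x,g)\le\varepsilon .$$
In particular the graph $G=\{(x,g)\in H: g\in\partial\varphi(x)\}$ equals $\{e=0\}$. The gap measures how far a pair is from being on the graph.

As a small example, let $X=\mathbb R$ and $\varphi(x)=\frac12x^2$. Then $\varphi^*(g)=\frac12g^2$, $e(x,g)=\frac12(x-g)^2$, $\partial_\varepsilon\varphi(x)=[x-\sqrt{2\varepsilon},x+\sqrt{2\varepsilon}]$, and $G$ is the diagonal of $\mathbb R^2$.

The case we want is $\varphi=\frac12\|\cdot\|^2$ on a general $X$. Its conjugate is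
$$\varphi^*(g)=\sup_x\{g(x)-\tfrac12\|x\|^2\}=\sup_{r\ge0}\{r\|g\|-\tfrac12r^2\}=\tfrac12\|g\|^2 .$$
Hence $e(x,g)=\frac12\|x\|^2+\frac12\|g\|^2-g(x)\ge\frac12(\|x\|-\|g\|)^2$, and $e=0$ holds exactly when the two norms agree and $g(x)=\|x\|^2$:
$$G=\{(x,g):\ \|x\|=\|g\|,\ g(x)=\|x\|^2\}\qquad(\varphi=\tfrac12\|\cdot\|^2). \tag{2}$$
With $G_0=G\setminus\{0\}$, dividing by the norm gives a continuous map
$$\nu:G_0\to\Pi_X,\qquad \nu(x,g)=(x,g)/\|x\|,$$
which is the identity on $\Pi_X\subset G_0$. So it is enough to find paths in $G_0$.

A *retraction* of a space onto a subset is a continuous map onto the subset that fixes each of its points. Write $d(p,G)$ for the distance in the norm of $H$. The core of the talk is the following.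

**Theorem 3.** Let $\varphi:X\to(-\infty,\infty]$ be proper, convex and lower semicontinuous, and let $G=\{(x,g):g\in\partial\varphi(x)\}\subset H$. There is a continuous retraction $R:H\to G$ with $|R(p)-p|\le8\,d(p,G)$ for all $p\in H$.

Given Theorem 3, one would like to take two points of $\Pi_X$, draw a path between them in the vector space $H$, push it into $G$ by $R$ and normalize by $\nu$. The pushed path might hit the origin, where $\nu$ is undefined; Section 7 deals with that. For $X=\mathbb R$ it must happen, since there $G$ is a line and $G_0$ is disconnected.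

## 4. Lifting and averaging, and the bilinear term that defeats them

The first thing to try is to join $x_0$ to $x_1$ by a path $x_t$ on the unit sphere and to carry $g$ along. This fails already in $\ell_1^2$. For $x_t=(1-|t|,t)$, $|t|\le\frac12$, the functional is forced to be $(1,1)$ when $t>0$ and $(1,-1)$ when $t<0$, so no continuous $g_t$ exists. There one can stop at the vertex and turn $g$, but that repair uses the fact that the path meets only one exceptional point, and in a general space we have no such list of stopping times. The lesson is that $x$ and $g$ should be chosen together, as a function of an auxiliary parameter.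

The standard way to make continuous choices is to choose locally and average by a partition of unity. Exact pairs are too rigid for this, so one chooses approximate pairs, with $e$ small, and hopes to correct them later. Averaging needs the condition "$e<\tau$" to be preserved by convex combinations. It is not. In $\ell_1^2$ with $\varphi=\frac12\|\cdot\|^2$, the pairs
$$\big((1,0),(1,1)\big)\quad\text{and}\quad\big((0,1),(-1,1)\big)$$
have $e=0$. Their midpoint is $\big((\frac12,\frac12),(0,1)\big)$, where $e=\frac12+\frac12-\frac12=\frac12$.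

We can see exactly what is wrong. In (1) the terms $\varphi(x)$ and $\varphi^*(g)$ are convex in $(x,g)$; the bilinear term $-g(x)$ is not. It is this one term that has to be removed.

## 5. Cancelling the bilinear term

Throughout Sections 5 and 6, $\varphi$ is as in Theorem 3. Define
$$Q(x,g)=\tfrac12\|x\|^2+\tfrac12\|g\|^2+g(x)\ \ge\ \tfrac12(\|x\|-\|g\|)^2\ \ge\ 0 . \tag{3}$$
It is nonnegative, even ($Q(-q)=Q(q)$), continuous on $H$, and contains $+g(x)$. The idea is to add it to the gap, recentred at a given point $p=(z,w)\in H$: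
$$\Phi_p(q)=e(q)+Q(q-p)\ \ge 0 .$$
Since $(g-w)(x-z)=g(x)-g(z)-w(x)+w(z)$, the terms $\pm g(x)$ cancel:
$$\Phi_p(x,g)=\Big[\varphi(x)+\tfrac12\|x-z\|^2-w(x)+w(z)\Big]+\Big[\varphi^*(g)+\tfrac12\|g-w\|^2-g(z)\Big]. \tag{4}$$
This is a convex function of $x$ plus a convex function of $g$. So $\Phi_p$ is convex in $q$ for each fixed $p$. Also, for fixed $q$ with $e(q)<\infty$, the map $p\mapsto\Phi_p(q)$ is continuous.

The Hilbert case shows what $\Phi_p$ does. Let $\varphi=\frac12\|\cdot\|^2$ and $X^*=X$. Then $e=\frac12\|x-g\|^2$ and $Q=\frac12\|x+g\|^2$, so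
$$\Phi_p(x,g)=\tfrac12\|x-g\|^2+\tfrac12\|x+g-(z+w)\|^2 ,$$
which vanishes exactly at $x=g=\frac12(z+w)$. The zero of $\Phi_p$ is a point of the diagonal $G$, and its distance to $p$ is $\frac12\|z-w\|=d(p,G)$. In other words, "zero of $\Phi_p$" is a retraction onto $G$.

In general we need four facts: that small values of $\Phi_p$ exist; that they put $q$ near $G$; that they keep $q$ near $p$; and that we can choose $q$ continuously in $p$. We use the following published results.

* *Fenchel–Rockafellar duality* (Rockafellar, Duke Math. J. 33 (1966); Brezis, *Functional Analysis*, Thm 1.12). If $\varphi,\psi:X\to(-\infty,\infty]$ are convex and some point lies in $\operatorname{dom}\varphi\cap\operatorname{dom}\psi$ with $\psi$ continuous there, then $\inf_X(\varphi+\psi)=\sup_{g\in X^*}\{-\varphi^*(g)-\psi^*(-g)\}$. Here $\operatorname{dom}$ is the set where the function is finite.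
* *Brøndsted–Rockafellar theorem* (Proc. AMS 16 (1965); Phelps, LNM 1364, Thm 3.17). Let $\varphi$ be proper, convex, lsc on a Banach space, $\varepsilon,\lambda>0$ and $g\in\partial_\varepsilon\varphi(x)$. Then there are $x'$ and $g'\in\partial\varphi(x')$ with $\|x'-x\|\le\varepsilon/\lambda$ and $\|g'-g\|\le\lambda$.
* *Metrizable spaces are paracompact* (A. H. Stone), so open covers have subordinate locally finite continuous partitions of unity.

Two preliminary remarks on $G$. Since $\varphi,\varphi^*$ are lsc with values in $(-\infty,\infty]$ and the pairing is continuous, $e$ is lsc; so $G=\{e\le0\}$ is closed. Since $\varphi$ and $\varphi^*$ are proper, $e$ is finite at some point, and Brøndsted–Rockafellar then produces a point of $G$; so $G\ne\emptyset$. Put $D(p)=d(p,G)$, a finite, $1$-Lipschitz function on $H$ with $D=0$ exactly on $G$.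

**Lemma 4 (small values exist).** $\inf_{q\in H}\Phi_p(q)=0$ for every $p\in H$.

*Proof.* The purpose is to see that the two brackets in (4) are dual to each other. Let $p=(z,w)$ and $\psi(x)=\frac12\|x-z\|^2-w(x)+w(z)$, a finite, convex, continuous function. Substituting $x=z+u$,
$$\psi^*(-g)=\sup_u\{-g(z)-g(u)-\tfrac12\|u\|^2+w(u)\}=\sup_u\{(w-g)(u)-\tfrac12\|u\|^2\}-g(z)=\tfrac12\|g-w\|^2-g(z).$$
Let $A=\inf_x\{\varphi(x)+\psi(x)\}$ and $B=\inf_g\{\varphi^*(g)+\frac12\|g-w\|^2-g(z)\}$, the infima of the two brackets. Duality says $A=\sup_g\{-\varphi^*(g)-\psi^*(-g)\}=-B$. Both are finite: $A,B<\infty$ because $\varphi,\varphi^*$ are proper, and if we fix $g$ with finite second bracket, the inequality $\Phi_p\ge0$ bounds the first bracket below, so $A>-\infty$; similarly $B>-\infty$. As $x$ and $g$ vary independently in (4), $\inf\Phi_p=A+B=0$. $\square$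

This is an approximate form of Minty's theorem that needs no reflexivity. The word "approximate" is needed, because the infimum may fail to be attained. Let $X=c_0$, $\varphi=\frac12\|\cdot\|^2$, and $p=(0,w)$ with $w(x)=\sum_{n\ge1}2^{-n}x_n$, so $\|w\|=1$. Suppose $\Phi_p(x,g)=0$. Then $e(x,g)=0$ gives $\|g\|=\|x\|$ and $g(x)=\|x\|^2$, and $Q(x,g-w)=0$ gives $\|g-w\|=\|x\|$ and $(g-w)(x)=-\|x\|^2$. Subtracting, $w(x)=2\|x\|^2$; and $1=\|w\|\le\|g\|+\|w-g\|=2\|x\|$. Hence $x\neq0$ and $w(x)\ge\|x\|$, so $w$ attains its norm at $x/\|x\|$. But $\sum2^{-n}y_n=1$ with all $|y_n|\le1$ forces $y_n=1$ for every $n$, which is impossible in $c_0$.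

**Lemma 5 (a small gap puts $q$ near $G$).** $D(q)\le\sqrt{e(q)}$ for all $q\in H$.

*Proof.* If $e(q)=0$ then $q\in G$; if $e(q)=\infty$ there is nothing to prove. Otherwise, with $q=(x,g)$, apply Brøndsted–Rockafellar with $\varepsilon=e(q)$ and $\lambda=\sqrt\varepsilon$: it gives $(x',g')\in G$ with both coordinates within $\sqrt\varepsilon$ of those of $q$. $\square$

A small value of $Q(q-p)$ does not by itself keep $q$ near $p$: in Hilbert space $Q$ vanishes on the whole space of pairs $(u,-u)$. What helps is monotonicity of the subdifferential, compared with a nearby point of $G$.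

**Lemma 6 (a small $\Phi_p$ keeps $q$ near $p$).** If $\Phi_p(q)\le D(p)^2/4$, then $|q-p|\le4D(p)$ and $D(q)\le\frac12D(p)$.

*Proof.* The second claim is Lemma 5, since $e(q)\le\Phi_p(q)$.

For the first, write $p=(z,w)$, $q=(x,g)$, $\varepsilon=\Phi_p(q)$, $a=\|x-z\|$, $b=\|g-w\|$. Let $\delta>D(p)$ and choose $(x_0,g_0)\in G$ with $|p-(x_0,g_0)|\le\delta$. Since $g\in\partial_{e(q)}\varphi(x)$ and $g_0\in\partial\varphi(x_0)$,
$$\varphi(x_0)\ge\varphi(x)+g(x_0-x)-e(q),\qquad \varphi(x)\ge\varphi(x_0)+g_0(x-x_0).$$
All terms are finite; adding, $(g-g_0)(x-x_0)\ge-e(q)$. Now write $g-g_0=(g-w)+(w-g_0)$ and $x-x_0=(x-z)+(z-x_0)$ and expand: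
$$-e(q)\le(g-g_0)(x-x_0)\le(g-w)(x-z)+\delta b+\delta a+\delta^2 .$$
Insert this lower bound for $(g-w)(x-z)$ into $\varepsilon=e(q)+\frac12a^2+\frac12b^2+(g-w)(x-z)$. The gap $e(q)$ cancels and
$$\tfrac12(a^2+b^2)\le\varepsilon+\delta(a+b)+\delta^2,\qquad\text{i.e.}\qquad\tfrac12\big[(a-\delta)^2+(b-\delta)^2\big]\le\varepsilon+2\delta^2 .$$
Hence $\max(a,b)\le\delta+\sqrt{2\varepsilon+4\delta^2}$. Let $\delta\downarrow D(p)$ and use $\varepsilon\le D(p)^2/4$:
$$|q-p|\le\big(1+\sqrt{4.5}\big)D(p)\le4D(p).\qquad\square$$

**Lemma 7 (continuous choice).** Let $W\subset H$ be open and $\tau:W\to(0,\infty)$ continuous. There is a continuous $s:W\to H$ with $\Phi_p(s(p))<\tau(p)$ for all $p\in W$.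

*Proof.* This is the averaging argument of Section 4, which now works because $\Phi_p$ is convex. For $q$ with $e(q)<\infty$ let $O_q=\{p\in W:\Phi_p(q)<\tau(p)\}$. It is open, because $p\mapsto\Phi_p(q)$ and $\tau$ are continuous. By Lemma 4 every $p\in W$ lies in some $O_q$. Take a locally finite continuous partition of unity $(\lambda_i)$ on $W$ with $\operatorname{supp}\lambda_i\subset O_{q_i}$, and set $s(p)=\sum_i\lambda_i(p)q_i$. Near each point this is a finite sum, so $s$ is continuous. If $\lambda_i(p)>0$ then $p\in O_{q_i}$, so $\Phi_p(q_i)<\tau(p)$, and by convexity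
$$\Phi_p(s(p))\le\sum_i\lambda_i(p)\Phi_p(q_i)<\tau(p).\qquad\square$$

## 6. Iterating approximate minimizers to a retraction onto $G$

Here is the proof of Theorem 3. One selection brings us closer to $G$ but not onto it; the halving in Lemma 6 is there so that we can repeat.

**Step 1: one halving step.** We build a continuous $r:H\to H$ that fixes $G$ and halves the distance to $G$. On the open set $H\setminus G$ the function $\tau=D^2/4$ is continuous and positive. Let $r$ be the map $s$ of Lemma 7 for $W=H\setminus G$ and this $\tau$, and put $r=\mathrm{id}$ on $G$. By Lemma 6 (and trivially on $G$),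
$$|r(p)-p|\le4D(p),\qquad D(r(p))\le\tfrac12D(p)\qquad(p\in H). \tag{5}$$
The map $r$ is continuous on $H\setminus G$. At $p_0\in G$ we have $D(p)\le|p-p_0|$, so $|r(p)-r(p_0)|\le4D(p)+|p-p_0|\le5|p-p_0|$. Thus $r$ is continuous on $H$.

**Step 2: the limit.** We iterate to reach $G$. From (5), $D(r^n(p))\le2^{-n}D(p)$ and $|r^{n+1}(p)-r^n(p)|\le4\cdot2^{-n}D(p)$. Since $D$ is bounded on bounded sets and $H$ is complete, $r^n$ converges uniformly on bounded sets; the limit $R$ is continuous. By continuity of $D$, $D(R(p))=\lim D(r^n(p))=0$, and $G$ is closed, so $R(p)\in G$. Since $r$ fixes $G$, so does $R$. Finally $|R(p)-p|\le\sum_{n\ge0}4\cdot2^{-n}D(p)=8D(p)$. This proves Theorem 3. $\square$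

## 7. A retraction that keeps away from the origin

From now on $\varphi=\frac12\|\cdot\|^2$, with $G$ given by (2). We want to know for which starting points $p$ we can avoid landing at $0$. In the Hilbert case the target was $\frac12(z+w)$ in both coordinates, which is $0$ exactly when $Q(p)=\frac12\|z+w\|^2=0$. That suggests the open set
$$U=\{p\in H:\ Q(p)>0\}.$$
On $G_0$ we have $Q(x,g)=2\|x\|^2>0$, and $Q(0)=0$; so $U\cap G=G_0$. The map $R$ of Theorem 3 was built from unspecified choices, so we do not know that it sends $U$ into $G_0$. Instead we precede it by one selection with a much smaller tolerance. The reason this works is that $\Phi_p(0)=Q(p)$, so when $Q(p)>0$ a point $q$ with $\Phi_p(q)$ well below $Q(p)$ cannot be near $0$. For $p\in U$ let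
$$\rho(p)=\min\Big\{1,\ \frac{Q(p)}{8|p|+4}\Big\}>0,$$
a continuous function of $p$.

**Lemma 8.** If $p\in U$ and $\Phi_p(q)\le Q(p)/2$, then $|q|\ge\rho(p)$.

*Proof.* As $\rho\le1$, we may assume $|q|\le1$. Let $p=(z,w)$, $q=(x,g)$. We compare $Q(p-q)$ with $Q(p)$ term by term. First,
$$\tfrac12\big|\|z-x\|^2-\|z\|^2\big|\le\tfrac12\|x\|(2\|z\|+\|x\|)\le|q|(|p|+\tfrac12),$$
and likewise for $w,g$. Second, $|(w-g)(z-x)-w(z)|=|-w(x)-g(z)+g(x)|\le|q|(2|p|+1)$. Together, $|Q(p-q)-Q(p)|\le|q|(4|p|+2)$. Since $Q(p-q)=Q(q-p)\le\Phi_p(q)\le Q(p)/2$, we get $Q(p)/2\le|q|(4|p|+2)$, that is, $|q|\ge Q(p)/(8|p|+4)\ge\rho(p)$. $\square$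

**Proposition 9.** There is a continuous retraction $S:U\to G_0$.

*Proof.* **Step 1: a first map $s$ with $|s(p)|\ge\rho(p)$.** We choose the tolerance so that Lemmas 6 and 8 both apply and so that the later correction by $R$ is small. On the open set $U\setminus G$ let
$$\tau(p)=\min\Big\{\tfrac14D(p)^2,\ \tfrac12Q(p),\ \Big(\frac{\rho(p)^2}{40(1+|p|)}\Big)^2\Big\}>0, \tag{6}$$
which is continuous. Let $s$ be given by Lemma 7 on $W=U\setminus G$, and put $s=\mathrm{id}$ on $U\cap G=G_0$. By Lemma 6, $|s(p)-p|\le4D(p)$ on $U$, so $s:U\to H$ is continuous, by the same estimate as in Section 6: at $p_0\in G_0$, $|s(p)-p_0|\le5|p-p_0|$.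

**Step 2: correct by $R$ and check that $0$ is missed.** Put $S=R\circ s$, a continuous map into $G$. On $G_0$ it is the identity. For $p\in U\setminus G$ let $q=s(p)$. Then $\Phi_p(q)<\tau(p)\le Q(p)/2$, so $|q|\ge\rho(p)$ by Lemma 8. By Theorem 3 and Lemma 5,
$$|S(p)-q|\le8D(q)\le8\sqrt{e(q)}\le8\sqrt{\tau(p)}\le\frac{\rho(p)^2}{5(1+|p|)}\le\tfrac15\rho(p)<|q|. \tag{7}$$
So $S(p)\ne0$, that is, $S(p)\in G_0$. $\square$

For this proof $(\rho(p)/40)^2$ would do as the last entry of (6); the smaller value is used in Section 9.

## 8. Paths in $\Pi_X$ and in $V(T)$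

**Proof of Theorem 2.** We need a path in $U$ between two given points of $\Pi_X$, and the plan is to switch off $g$, move $x$, and switch $g$ on again. Let $(x_0,g_0),(x_1,g_1)\in\Pi_X$. For $t\in[0,1]$ and $i=0,1$,
$$Q(x_i,tg_i)=\tfrac12(1+t^2)+t>0,\qquad\text{and}\qquad Q(z,0)=\tfrac12\|z\|^2>0\quad\text{for }z\ne0 .$$
Since $\dim_{\mathbb R}X\ge2$, the set $X\setminus\{0\}$ is path-connected: if the segment $[x_0,x_1]$ misses $0$, use it; otherwise $x_0,x_1$ lie on one line through $0$, and we go through a point off that line. Let $z_t$ be a path in $X\setminus\{0\}$ from $x_0$ to $x_1$. The concatenation $\gamma$ of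
$$(x_0,g_0)\to(x_0,0),\qquad (z_t,0)_{0\le t\le1},\qquad (x_1,0)\to(x_1,g_1),$$
with segments at both ends, is a path in $U$. Then $\nu\circ S\circ\gamma$ is a norm-continuous path in $\Pi_X$. Since $S$ and $\nu$ fix the points of $\Pi_X$, it runs from $(x_0,g_0)$ to $(x_1,g_1)$. $\square$

**Proof of Theorem 1.** **Step 1: pass to real scalars.** Let $X$ be $\mathcal X$ regarded as a real Banach space; $\dim_{\mathbb R}X\ge2$. The map $g\mapsto\operatorname{Re}g$ is an isometric real-linear bijection $\mathcal X^*\to X^*$, with inverse $h\mapsto h(\cdot)-ih(i\,\cdot)$. It induces a homeomorphism $\Pi\to\Pi_X$, $(x,g)\mapsto(x,\operatorname{Re}g)$: if $\|\operatorname{Re}g\|=\operatorname{Re}g(x)=\|x\|=1$, then $\|g\|=1$, so $|g(x)|\le1$, and with $\operatorname{Re}g(x)=1$ this forces $g(x)=1$; the converse is clear. By Theorem 2, $\Pi$ is path-connected in the norm $\times$ norm topology.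

**Step 2: map down to $\mathbb C$.** The map $(x,g)\mapsto g(Tx)$ is continuous on $\Pi$, since
$$|g(Tx)-g'(Tx')|\le|(g-g')(Tx)|+|g'(T(x-x'))|\le\|T\|\big(\|g-g'\|+\|x-x'\|\big).$$
Its image $V(T)$ is the continuous image of a path-connected space, hence path-connected. $\square$

## 9. The homotopy type of $\Pi_X$, local paths and joint numerical ranges

The retraction $S$ gives more than path-connectedness. Write $S_X$ for the unit sphere of $X$. We first recall the topological vocabulary.

**Definition (ANR, AR).** A metrizable space $Y$ is an ANR if, whenever it sits as a closed subset in a metrizable space $Z$, it is a retract of a neighbourhood of itself in $Z$. It is an AR if it is always a retract of the whole of $Z$.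

For example, a two-point space is an ANR (put disjoint neighbourhoods around the points) but not an AR (an interval cannot retract onto its two end points). The set $\{0\}\cup\{1/n:n\ge1\}\subset\mathbb R$ is not an ANR: a neighbourhood contains an interval around $0$, and a retraction would send it onto a connected subset containing $0$ and some $1/n$, but the only connected subsets are points.

**Definition (Peano continuum).** A metrizable space that is compact, connected and locally connected. For example, $[0,1]$ is one; the closed topologist's sine curve is not, since it is not locally connected.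

We use these published facts: the unit sphere of an infinite-dimensional normed space is contractible (Dugundji, Pacific J. Math. 1 (1951)); open subsets of normed spaces are ANRs; retracts of ANRs are ANRs; contractible ANRs are ARs; a Hausdorff continuous image of a Peano continuum is a Peano continuum.

**Theorem 10.** In the norm $\times$ norm topology, for every real Banach space $X\ne\{0\}$ (hence every complex one):

* (a) $\Pi_X$ is an ANR, and the projection $\Pi_X\to S_X$, $(x,g)\mapsto x$, is a homotopy equivalence. If $\dim X=\infty$, $\Pi_X$ is contractible, hence an AR.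
* (b) If $p_0,p_1\in\Pi_X$ and $\delta=|p_0-p_1|<1/5$, then $p_0,p_1$ are joined by a path in $\Pi_X$ inside the ball $\{p:|p-p_0|\le10\delta\}$.
* (c) If $\dim_{\mathbb R}X\ge2$, every continuous image of $\Pi_X$ is path-connected. In particular, for complex $\mathcal X\ne\{0\}$ and norm-continuous (possibly nonlinear) $F_1,\dots,F_n:S_{\mathcal X}\to\mathcal X$, the joint numerical range $\{(g(F_1(x)),\dots,g(F_n(x))):(x,g)\in\Pi\}\subset\mathbb C^n$ is path-connected. If $\dim\mathcal X<\infty$, it is a Peano continuum.

The complex case of (a) and (b) follows from the homeomorphism $(x,g)\mapsto(x,\operatorname{Re}g)$ of Section 8, which is isometric and commutes with the projection to $x$. In $\ell_1^2$ statement (a) is visible: the eight-sided loop maps to the diamond by collapsing its four vertex sides.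

**Proof of (a).** **Step 1: $\Pi_X$ is an ANR.** We exhibit it as a retract of a retract of an open set. By Proposition 9, $G_0$ is a retract of the open set $U$ of the normed space $H$, via $S$; and $\Pi_X$ is a retract of $G_0$, via $\nu$. So $\Pi_X$ is an ANR.

**Step 2: the maps to compare.** We show that the projection of $G_0$ to the first coordinate is a homotopy equivalence. Let
$$\pi:G_0\to X\setminus\{0\},\ \ \pi(x,g)=x,\qquad j:X\setminus\{0\}\to G_0,\ \ j(z)=S(z,0).$$
Both are continuous; $j$ is defined because $Q(z,0)=\frac12\|z\|^2>0$.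

**Step 3: $j\circ\pi\simeq\mathrm{id}$.** We scale $g$. For $(x,g)\in G_0$ and $t\in[0,1]$, $Q(x,tg)=\|x\|^2\big(\frac12(1+t^2)+t\big)>0$. So $(x,g,t)\mapsto S(x,tg)$ is a homotopy in $G_0$ from $S(x,0)=j(\pi(x,g))$ at $t=0$ to $S(x,g)=(x,g)$ at $t=1$.

**Step 4: $\pi\circ j\simeq\mathrm{id}$.** We show that the segment from $\pi(j(z))$ to $z$ misses $0$, by finding a functional that is positive on it. Let $z\ne0$ and $p=(z,0)$. Then $p\in U\setminus G$, because $e(p)=\frac12\|z\|^2>0$. Let $q=(x,g)=s(p)$ with $s$ from the proof of Proposition 9, let $(x',g')=S(p)=R(q)$, and write $\tau=\tau(p)$, $\rho=\rho(p)$. Since $e(q)+Q(q-p)<\tau$ with both terms nonnegative, $e(q)<\tau$ and $Q(x-z,g)<\tau$, that is,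
$$g(x)>\tfrac12\|x\|^2+\tfrac12\|g\|^2-\tau,\qquad -g(x-z)>\tfrac12\|x-z\|^2+\tfrac12\|g\|^2-\tau .$$
Adding, and using $|q|\ge\rho$ from Lemma 8,
$$g(z)>\tfrac12\|x\|^2+\|g\|^2-2\tau\ge\tfrac12|q|^2-2\tau\ge\tfrac12\rho^2-2\tau .$$
By (7), $\|g'-g\|\le8\sqrt\tau$. By (6) and $\rho\le1$, we have $2\tau\le\frac{2\rho^4}{1600}\le\frac1{800}\rho^2$ and $8\sqrt\tau\,|p|\le\frac{\rho^2|p|}{5(1+|p|)}\le\frac15\rho^2$. As $\|z\|=|p|$,
$$g'(z)\ge g(z)-8\sqrt\tau\,|p|>\tfrac12\rho^2-\tfrac1{800}\rho^2-\tfrac15\rho^2>0 .$$
Also $g'(x')=\|x'\|^2>0$, since $(x',g')\in G_0$. So $g'>0$ on the segment $[x',z]$, which therefore misses $0$. Hence $(z,\lambda)\mapsto(1-\lambda)\pi(j(z))+\lambda z$ is a homotopy in $X\setminus\{0\}$ from $\pi\circ j$ to $\mathrm{id}$.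

**Step 5: descend to $\Pi_X\to S_X$.** By Steps 3 and 4, $\pi$ is a homotopy equivalence. The map $(x,g)\mapsto(\nu(x,g),\|x\|)$ is a homeomorphism $G_0\to\Pi_X\times(0,\infty)$, with inverse $(p,c)\mapsto cp$, so the inclusion $\Pi_X\to G_0$ is a homotopy equivalence. So is the normalization $X\setminus\{0\}\to S_X$, $z\mapsto z/\|z\|$. The composite
$$\Pi_X\hookrightarrow G_0\xrightarrow{\ \pi\ }X\setminus\{0\}\to S_X$$
is $(x,g)\mapsto x$, which is therefore a homotopy equivalence. If $\dim X=\infty$, then $S_X$ is contractible, so $\Pi_X$ is contractible; being an ANR, it is an AR. $\square$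

**Proof of (b).** For nearby points the straight segment stays so close to $G$ that $R$ cannot move it to $0$, and we do not need $S$. Let $p_t=(1-t)p_0+tp_1$ and $\gamma(t)=R(p_t)\in G$. Each $p_t$ is within $\delta/2$ of $p_0$ or $p_1$, so $D(p_t)\le\delta/2$ and $|\gamma(t)-p_t|\le8\cdot\delta/2=4\delta$ by Theorem 3. Hence $|\gamma(t)-p_0|\le5\delta<1=|p_0|$, and $\gamma(t)\ne0$. Write $\gamma(t)=(x_t,g_t)\in G_0$. As $\|x_t\|=\|g_t\|$, we have $|\gamma(t)|=\|x_t\|$ and $|1-\|x_t\||\le|p_0-\gamma(t)|\le5\delta$. The path $\nu\circ\gamma$ lies in $\Pi_X$ and joins $p_0$ to $p_1$. Moreover $|\nu(\gamma(t))-\gamma(t)|=\big|\frac1{\|x_t\|}-1\big|\,\|x_t\|=|1-\|x_t\||$, so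
$$|\nu(\gamma(t))-p_0|\le\big|1-\|x_t\|\big|+5\delta\le10\delta.\qquad\square$$

**Proof of (c).** **Step 1: path-connectedness.** The first statement is immediate from Theorem 2. For the joint ranges, view $\mathcal X$ as a real space of dimension at least $2$ as in Section 8. Each $(x,g)\mapsto g(F_k(x))$ is continuous on $\Pi$ in the norm $\times$ norm topology, since
$$|g(F_k(x))-g'(F_k(x'))|\le\|g-g'\|\,\|F_k(x)\|+\|F_k(x)-F_k(x')\| .$$
So the joint range is a continuous image of the path-connected space $\Pi$.

**Step 2: finite dimension.** We check that $\Pi$ is a Peano continuum when $\dim\mathcal X<\infty$. It is a closed bounded subset of a finite-dimensional space, hence compact and metrizable. It is connected by Theorem 2. It is locally connected by (b): let $C$ be a connected component of an open set $O\subset\Pi$, let $p_0\in C$, and choose $0<\eta<2$ such that all $p\in\Pi$ with $|p-p_0|\le\eta$ lie in $O$. If $p_1\in\Pi$ and $|p_1-p_0|\le\eta/10$, then $|p_1-p_0|<1/5$, and (b) gives a path from $p_0$ to $p_1$ inside $O$, so $p_1\in C$. Thus $C$ is open.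 So $\Pi$ is a Peano continuum, and so is its continuous image in the Hausdorff space $\mathbb C^n$. $\square$
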